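# A paracompact product in which every base can be thinned too far

## 1. Thinning a base: compact spaces, the line, and trees

Here is a guess. In a paracompact space every open cover has a locally finite open refinement. Suppose we may choose an open base of the space ourselves, as cleverly as we like, and an opponent then deletes members of it, subject only to the rule that what remains is still a base. The guess is that, on every paracompact space, we can choose the base so well that the remaining family always contains a locally finite cover of the space.

Let us make this precise. All spaces are at least $T_1$.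

**Definitions.** A family of subsets of $X$ is *locally finite* if every point of $X$ has a neighborhood meeting only finitely many members of it; it is *locally finite at a point* if that point has such a neighborhood. A space is *paracompact* if it is Hausdorff and every open cover has a locally finite open refinement. A space $X$ is *base-base paracompact* if it has an open base $\mathcal B$ such that every subfamily $\mathcal B'\subseteq\mathcal B$ which is still a base for $X$ contains a locally finite subcover of $X$. A space is *totally paracompact* if every open base has a locally finite subcover. Finally, $X$ is a *$D$-space* if for every assignment $x\mapsto N(x)$ of open sets with $x\in N(x)$ there is a closed discrete $D\subseteq X$ with $\bigcup_{x\in D}N(x)=X$.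

The question, taken from "Generalized Metrizable Spaces" (http://www.auburn.edu/~gruengf/papers/genmetricfinalb.pdf), is whether there is a paracompact space which is not base-base paracompact. Our guess says no. Three known facts locate the notion: every metrizable space is base-base paracompact; every totally paracompact space is base-base paracompact; every base-base paracompact space is a $D$-space. So a paracompact space that is not a $D$-space would refute the guess, but a refutation need not come this way.

Two textbook facts will be used all the time. First, a locally finite family has only finitely many members meeting a given compact set: cover the compact set by finitely many open sets, each meeting finitely many members. Second, the tube lemma: if $K$ is compact and an open $W\subseteq K\times Y$ contains $K\times\{y\}$, then $K\times N\subseteq W$ for some open $N\ni y$.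

Now some tests.

*Compact spaces.* Every base is an open cover, so it has a finite subcover. Compact Hausdorff spaces are totally paracompact. They are also $D$-spaces: a finite $D$ suffices, and finite sets are closed and discrete in a $T_1$ space.

*Discrete spaces.* Every base contains all singletons, and the singletons form a locally finite cover.

*The line.* Let $\mathcal B$ be any base of $\mathbb R$. For each integer $n$, cover $[n,n+1]$ by finitely many members of $\mathcal B$ contained in $(n-1,n+2)$. The union over all $n$ is a cover, and it is locally finite because a bounded interval meets $(n-1,n+2)$ for only finitely many $n$. So $\mathbb R$ is totally paracompact.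

In these tests the choice of base did not matter. In the next one we use a special base.

**Definition.** A *tree base* of a $T_1$ space $Y$ is a base $\mathcal N$ of nonempty open sets such that any two members are disjoint or comparable under inclusion, and for each $N\in\mathcal N$ the set $\{N'\in\mathcal N:N'\supseteq N\}$ is well ordered by $\supseteq$, largest set first.

*Example.* For cardinals $\kappa\ge2$ and regular $\mu$, let $Y(\kappa,\mu)=\kappa^\mu$ be the set of all functions $\mu\to\kappa$. For $t\in\kappa^{<\mu}$ (a function from an ordinal below $\mu$ to $\kappa$) put $N_t=\{y:t\subset y\}$, and use the sets $N_t$ as a base. Two sets $N_s,N_t$ are comparable if one of $s,t$ extends the other, and disjoint otherwise. The sets of the base containing $N_t$ are the $N_{t|\alpha}$ with $\alpha\le\operatorname{dom}t$, so they are well ordered. For $\kappa=\mu=\omega$ this is the usual metrizable space $\omega^\omega$. The main character of these notes is $Y(\omega,\omega_1)=\omega^{\omega_1}$, whose topology is generated by *countable* initial segments.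

**Lemma 1.** Let $\mathcal N$ be a tree base and $\mathcal A\subseteq\mathcal N$. Every member of $\mathcal A$ lies in a $\subseteq$-maximal member of $\mathcal A$, and the maximal members of $\mathcal A$ are pairwise disjoint.

*Proof.* Let $N\in\mathcal A$. The set $\{N'\in\mathcal A:N'\supseteq N\}$ is nonempty and well ordered by $\supseteq$, so it has a largest member $M$. If $M'\in\mathcal A$ and $M'\supseteq M$, then $M'\supseteq N$, so $M'\subseteq M$ and $M'=M$. Thus $M$ is maximal. Two different maximal members are not comparable, so they are disjoint. $\square$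

**Proposition 2.** A $T_1$ space with a tree base is base-base paracompact.

*Proof.* Take $\mathcal B=\mathcal N$. If $\mathcal B'\subseteq\mathcal N$ is a base, its maximal members cover the space and are pairwise disjoint by Lemma 1. A partition into open sets is locally finite. $\square$

So $Y(\omega,\omega_1)$ passes the test. Next we multiply by a compact factor, since compact spaces passed as well.

## 2. Compact scattered factors

First we check that these products are paracompact at all.

**Lemma 3.** Let $K$ be compact Hausdorff and let $Y$ be a $T_1$ space with a tree base $\mathcal N$. Then $K\times Y$ is paracompact Hausdorff.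

*Proof.* $Y$ is Hausdorff: if $y\ne y'$, choose $N,N'\in\mathcal N$ with $y\in N\not\ni y'$ and $y'\in N'\not\ni y$. Then $N,N'$ are not comparable, so they are disjoint. Hence $K\times Y$ is Hausdorff. Let $\mathcal W$ be an open cover of $K\times Y$. Call $N\in\mathcal N$ *good* if $K\times N$ is covered by finitely many members of $\mathcal W$. For each $y$, the compact set $K\times\{y\}$ is covered by finitely many members of $\mathcal W$, and by the tube lemma $y$ lies in a good $N$. By Lemma 1 the maximal good sets partition $Y$. For each maximal good $N$ choose a finite $\mathcal W_N\subseteq\mathcal W$ covering $K\times N$. The sets $W\cap(K\times N)$, with $N$ maximal good and $W\in\mathcal W_N$, form an open refinement of $\mathcal W$ that covers $K\times Y$. It is locally finite, because the open set $K\times N$ meets only the finitely many members with index $N$. $\square$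

Now try the guess for $K=\omega+1$, a convergent sequence with limit point $\omega$. We choose the base $\mathcal B$ of all boxes $V\times N$ with $\emptyset\neq V\subseteq K$ open and $N\in\mathcal N$. The opponent thins it to a base $\mathcal B'$. Consider all $M\in\mathcal N$ such that $V\times M\in\mathcal B'$ for some $V\ni\omega$. They cover $Y$, since $\mathcal B'$ is a base at each $(\omega,y)$. The maximal ones partition $Y$; for each such $M$ pick one box $V_M\times M\in\mathcal B'$ with $\omega\in V_M$. Over $M$ it remains to cover $D_M\times M$, where $D_M=K\setminus V_M$ is finite. Take a point $q\in D_M$, partition $M$ further into maximal $M'$ that carry a box $V'\times M'\in\mathcal B'$ with $q\in V'$, and continue. Over each $y$ this stops after finitely many steps, and the resulting family is locally finite.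

What made it stop is that the remainder $D_M$ is simpler than $K$. The general form uses Cantor–Bendixson rank.

**Recall.** A space is *scattered* if every nonempty subspace has an isolated point. For a space $C$ let $C^{(0)}=C$, let $C^{(\alpha+1)}$ be $C^{(\alpha)}$ without its isolated points, and take intersections at limits. Each $C^{(\alpha)}$ is closed in $C$, and $D\subseteq C$ implies $D^{(\alpha)}\subseteq C^{(\alpha)}$, by induction on $\alpha$ (a point of $D^{(\alpha)}$ that is isolated in $C^{(\alpha)}$ is isolated in $D^{(\alpha)}$). If $C$ is scattered, some $C^{(\alpha)}$ is empty. For example, $(\omega+1)^{(1)}=\{\omega\}$ and $(\omega+1)^{(2)}=\emptyset$. If $C$ is compact, scattered and nonempty, the least $\alpha$ with $C^{(\alpha)}=\emptyset$ is not $0$, and it is not a limit because a decreasing family of nonempty closed subsets of a compact space has nonempty intersection. So $\alpha=\beta+1$: there is a last nonempty derivative $C^{(\beta)}$. It is compact and all its points are isolated, so it is finite.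

**Proposition 4.** If $K$ is a scattered compact Hausdorff space and $Y$ is a $T_1$ space with a tree base $\mathcal N$, then $K\times Y$ is base-base paracompact.

*Proof.* Let $\mathcal B=\{V\times N:\emptyset\ne V\subseteq K\text{ open},\ N\in\mathcal N\}$, and let $\mathcal B'\subseteq\mathcal B$ be a base of $K\times Y$.

**Claim.** For every closed $C\subseteq K$ and every $N\in\mathcal N$ there is a family $\mathcal L(C,N)\subseteq\mathcal B'$ of subsets of $K\times N$ which covers $C\times N$ and is locally finite at each point of $K\times N$.

For $C=\emptyset$ take $\mathcal L(C,N)=\emptyset$. For $C\ne\emptyset$ let $C^{(\beta)}$ be the last nonempty derivative. We use induction on the pair $(\beta,|C^{(\beta)}|)$, ordered lexicographically, for all $N$ at once.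

Fix $p\in C^{(\beta)}$. Let $\mathcal A$ be the set of $M\in\mathcal N$ with $M\subseteq N$ such that $V\times M\in\mathcal B'$ for some $V\ni p$. For $y\in N$ there is a member $V\times M$ of the base $\mathcal B'$ with $(p,y)\in V\times M\subseteq K\times N$, so $y\in M\in\mathcal A$. Hence $\mathcal A$ covers $N$, and by Lemma 1 the set $\mathcal A^*$ of its maximal members is a partition of $N$ into open sets. For $M\in\mathcal A^*$ choose $V_M\ni p$ with $V_M\times M\in\mathcal B'$, and put $D_M=C\setminus V_M$. This set is closed. As $D_M^{(\beta)}\subseteq C^{(\beta)}\cap D_M\subseteq C^{(\beta)}\setminus\{p\}$ and $D_M^{(\beta+1)}=\emptyset$, the set $D_M$ is empty, or its last nonempty derivative has index less than $\beta$, or it has index $\beta$ and fewer points than $C^{(\beta)}$. So $\mathcal L(D_M,M)$ is available by induction, and we put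
$$\mathcal L(C,N)=\bigcup_{M\in\mathcal A^*}\bigl(\{V_M\times M\}\cup\mathcal L(D_M,M)\bigr).$$
If $(q,y)\in C\times N$ and $y\in M\in\mathcal A^*$, then either $q\in V_M$, or $q\in D_M$ and $\mathcal L(D_M,M)$ covers $(q,y)$. For local finiteness, let $(q,y)\in K\times M$ with $M\in\mathcal A^*$. All sets indexed by other members of $\mathcal A^*$ are disjoint from $K\times M$, and $\mathcal L(D_M,M)$ is locally finite at $(q,y)$. This proves the claim.

By Lemma 1 the maximal members of $\mathcal N$ partition $Y$. The union of the families $\mathcal L(K,N)$ over the maximal $N$ is a subfamily of $\mathcal B'$ that covers $K\times Y$; it is locally finite because the part with index $N$ lives in the open set $K\times N$. $\square$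

## 3. The Cantor set, where the rank runs out

Let $K=2^\omega$, and for $\sigma\in2^{<\omega}$ let $[\sigma]=\{p\in K:\sigma\subset p\}$. The proof above needs $D_M$ to be simpler than $C$. In $2^\omega$ this can fail: if $V_M$ is a clopen set other than $K$, then $D_M=K\setminus V_M$ is a nonempty clopen set, so it has no isolated points, and all its derivatives equal $D_M$. Nothing decreases, and the procedure can go on forever over a single point $y$. It can do so even when the opponent deletes nothing. With $\mathcal B'=\mathcal B$, start with $p_0=1^\infty$ and $V_0=[1]$, then $p_1=01^\infty$ and $V_1=[01]$, and in general $p_n=0^n1^\infty$ and $V_n=[0^n1]$. Each time the maximal $M$ is all of $Y$, and the remainder after step $n$ is $[0^{n+1}]$. The chosen sets $[0^n1]\times Y$ never cover $(0^\infty,y)$, and they are not locally finite there.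

In this instance a wiser choice (take $V=K$) finishes at once, so only the induction has failed so far. But it shows what the opponent should aim for: to force us to put infinitely many sets over one compact fiber $K\times\{y\}$. The opponent can do this to every base.

**Theorem 5.** Let $K=2^\omega$ and let $Y=\omega^{\omega_1}$ carry the topology with base $\{N_t:t\in\omega^{<\omega_1}\}$. Then $X=K\times Y$ is paracompact Hausdorff and is not base-base paracompact.

So in ZFC there is a paracompact Hausdorff space which is not base-base paracompact, and the guess is false. The boundary met in Proposition 4 is exact. Let $w(K)$ denote the weight of $K$, the least size of a base.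

**Theorem 6.** For a compact Hausdorff space $K$ the following are equivalent:

(a) $K$ is scattered;

(b) $K\times Y$ is base-base paracompact for every $T_1$ space $Y$ with a tree base;

(c) $K\times Y(\kappa,\mu)$ is base-base paracompact for some infinite cardinal $\kappa\ge w(K)$ and some regular $\mu>\kappa$.

So for infinite $\kappa\ge w(K)$ and regular $\mu>\kappa$, the paracompact space $K\times Y(\kappa,\mu)$ is base-base paracompact if and only if $K$ is scattered.

The implication (a)⇒(b) is Proposition 4. For (b)⇒(c) take $\kappa=\max(\omega,w(K))$ and $\mu=\kappa^+$. The implication (c)⇒(a) is proved in Section 8; Theorem 5 comes first, in Sections 4–7. Paracompactness in both theorems is Lemma 3.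

## 4. Forbidden points and holes over a fiber

Take the opponent's side, and first try the simplest base, the rectangles $[\sigma]\times N_t$. Write $0$ for the constant function $0\in Y$. To hinder covers, the opponent thins over the fiber $K\times\{0\}$. Fix two distinct points $z^0,z^1\in K$, and let $z_\gamma$ be $z^0$ or $z^1$, alternating with $\gamma<\omega_1$ (for $\gamma=\lambda+n$ with $\lambda$ limit or $0$, according to the parity of $n$). At stage $\gamma$ keep only the rectangles
$$[\sigma]\times N_{0|(\gamma+1)},\qquad \sigma\in2^m,\ m\ge1,\ \sigma\ne z_\gamma|m .$$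
So $z_\gamma$ is a *forbidden point* at stage $\gamma$, and finitely many sets of stage $\gamma$ always leave a hole $[z_\gamma|m]$. Two alternating points are needed: with a single forbidden point $z$, no set would be left around $(z,0)$, and the remaining family would not be a base.

Thinning over one fiber is not enough. Suppose that all rectangles $[\sigma]\times N_t$ with $t$ not identically $0$ are kept. Choose $m$ with $z^0|m\ne z^1|m$. The kept sets of stage $0$ with $\sigma\in 2^m$ cover $(K\setminus[z^0|m])\times N_{0|1}$, and those of stage $1$ with $\sigma\in 2^m$ cover $(K\setminus[z^1|m])\times N_{0|2}$. Together these finitely many sets cover $K\times N_{0|2}$. The rest of $X$ is partitioned into the kept sets $K\times N_t$ with $t\in\omega^2$, $t\ne(0,0)$. This is a locally finite subcover.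

Look at how the cover escaped: it filled the hole of stage $0$ with sets of a *later* stage, and those are thinner in the $Y$-direction. Let $\xi_0$ be the first stage used by a locally finite cover $\mathcal L$, and let $e_1\in Y$ leave $0$ just after it: $e_1$ is $0$ except that $e_1(\xi_0+1)=i\ne0$. Then $e_1\in N_{0|(\gamma+1)}$ if and only if $\gamma\le\xi_0$. So the sets of stage $\xi_0$ reach the fiber over $e_1$, and those of later stages do not. Over $e_1$, the hole of stage $\xi_0$ cannot be filled by any set of $\mathcal L$ tied to $0$. If we have also thinned over $e_1$, the hole must be filled by sets tied to $e_1$. Put the forbidden points of $e_1$ inside the hole: then these sets leave a smaller hole. Now branch again, to $e_2$, and so on. The limit $y$ of the $e_n$ will lie under a set of $\mathcal L$ for every $n$.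

Three points need care.

1. The thinned base must be fixed before $\mathcal L$ is known. So we thin over *every* point $e$ that could arise in this way, and we let the last nonzero value of $e$ name the hole in which its forbidden points must lie. There are countably many clopen holes and countably many values, so this is possible.
2. The base $\mathcal B$ is arbitrary, and its members need not be rectangles. The branching places must be adapted to the sets actually chosen.
3. The thinned family must be a base. For this the set $E$ of all fibers over which we thin should be closed.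

## 5. Ladders, the branch set $E$, and the thinned family

For Sections 5–7 let $K=2^\omega$, $Y=\omega^{\omega_1}$, $X=K\times Y$, let $\pi:X\to Y$ be the projection, and fix an **arbitrary** open base $\mathcal B$ of $X$. We construct a base $\mathcal B'\subseteq\mathcal B$ with no locally finite subcover. For $y\in Y$ let $\operatorname{supp}y=\{\alpha:y(\alpha)\ne0\}$.

**Step 1. Naming the holes.** The purpose is to let a point $e$ of finite support carry the name of a clopen set. Enumerate the nonempty clopen subsets of $K$ as $\{O_i:1\le i<\omega\}$. For $e\in Y$ of finite support put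

- $\ell(e)=0$ and $O(e)=K$ if $e=0$;
- $\ell(e)=\max\operatorname{supp}e+1$ and $O(e)=O_{e(\max\operatorname{supp}e)}$ if $e\ne0$.

Thus $e$ vanishes on $[\ell(e),\omega_1)$.

**Step 2. The ladder of $e$.** The purpose is to choose, for each finitely supported $e$, the sets of $\mathcal B$ that will be kept around $K\times\{e\}$, in $\omega_1$ stages, and to record ordinals separating the stages: sets of earlier stages must be wide enough, and sets of later stages thin enough.

Fix $e$. The nonempty clopen set $O(e)$ is infinite; choose distinct $z_e^0,z_e^1\in O(e)$. For $\xi=\lambda+n<\omega_1$ ($\lambda$ a limit ordinal or $0$, $n<\omega$) let $z_{e,\xi}=z_e^{\,n\bmod2}$. By recursion on $\xi<\omega_1$ we choose ordinals $\gamma_e(\xi)<\omega_1$ and countable families $\mathcal U(e,\xi)\subseteq\mathcal B$.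

- *Start.* $\gamma_e(0)=\ell(e)$.
- *The sets of stage $\xi$.* Let $\gamma=\gamma_e(\xi)$ and $z=z_{e,\xi}$. For each $m\ge1$ choose a finite $\mathcal U(e,\xi,m)\subseteq\mathcal B$ covering $(K\setminus[z|m])\times\{e\}$ such that each $U\in\mathcal U(e,\xi,m)$ meets $K\times\{e\}$ and satisfies $U\subseteq[\sigma]\times N_{e|(\gamma+1)}$ for some $\sigma\in2^m$ with $\sigma\ne z|m$. To see that this is possible, for each $p\in K\setminus[z|m]$ choose $U\in\mathcal B$ with $(p,e)\in U\subseteq[p|m]\times N_{e|(\gamma+1)}$, and use compactness of $K\setminus[z|m]$. Let $\mathcal U(e,\xi)=\bigcup_{m\ge1}\mathcal U(e,\xi,m)$.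
- *The next rung.* Each $U\in\mathcal U(e,\xi)$ contains some point $(p,e)$ and is open, so $\{p\}\times N_{e|a_U}\subseteq U$ for some $a_U<\omega_1$. As $\mathcal U(e,\xi)$ is countable, we can choose $\gamma_e(\xi+1)<\omega_1$ greater than $\gamma_e(\xi)$ and at least $a_U$ for all $U\in\mathcal U(e,\xi)$.
- *Limits.* $\gamma_e(\xi)=\sup_{\eta<\xi}\gamma_e(\eta)$ for limit $\xi<\omega_1$; this is below $\omega_1$.

Let $C_e=\{\gamma_e(\xi):\xi<\omega_1\}$. The map $\gamma_e$ is strictly increasing, hence $\gamma_e(\xi)\ge\xi$, and $C_e\subseteq[\ell(e),\omega_1)$. We have: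

**(A)** If $\eta<\xi$ and $U\in\mathcal U(e,\eta)$, then $N_{e|\gamma_e(\xi)}\subseteq\pi(U)$.

**(B)** If $U\in\mathcal U(e,\xi)$, then $U\subseteq K\times N_{e|(\gamma_e(\xi)+1)}$, $e\in\pi(U)$, and $U\cap([z_{e,\xi}|m]\times Y)=\emptyset$ for some $m$.

For (A), $\gamma_e(\xi)\ge\gamma_e(\eta+1)\ge a_U$, so $N_{e|\gamma_e(\xi)}\subseteq N_{e|a_U}\subseteq\pi(U)$. For (B), $U$ lies in some $\mathcal U(e,\xi,m)$ and $U\subseteq[\sigma]\times N_{e|(\gamma_e(\xi)+1)}$ with $\sigma\in2^m$ different from $z_{e,\xi}|m$, so $[\sigma]\cap[z_{e,\xi}|m]=\emptyset$.

Together, (A) and (B) give the dichotomy we want. Suppose that $e'$ agrees with $e$ below $\gamma_e(\zeta)$ and $e'(\gamma_e(\zeta))\ne0$. Sets of stages $\xi<\zeta$ satisfy $e'\in\pi(U)$ by (A). Sets of stages $\xi\ge\zeta$ satisfy $e'\notin\pi(U)$ by (B), because $e$ is $0$ at $\gamma_e(\zeta)\le\gamma_e(\xi)$.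

This step also shows why $\omega_1$ is used: a countable set of ordinals $a_U$ must be bounded. With $\omega$ in place of $\omega_1$ the next rung need not exist. Indeed, $2^\omega\times\omega^\omega$ is metrizable and so base-base paracompact.

**Step 3. The branch set.** The purpose is to collect all points reachable from $0$ by repeatedly branching off at a rung of the current ladder. Let $E_0=\{0\}$. Let $E_{n+1}$ be the set of all $e'\in Y$ such that, for some $e\in E_n$, $\gamma\in C_e$ and $i\ge1$,
$$e'\text{ agrees with }e\text{ on }[0,\gamma),\qquad e'(\gamma)=i,\qquad e'=0\text{ on }(\gamma,\omega_1).$$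
Let $E=\bigcup_nE_n$. Since $\gamma\ge\ell(e)$, we have $\operatorname{supp}e'=\operatorname{supp}e\cup\{\gamma\}$ with maximum $\gamma$, and $e$ is recovered from $e'$ by changing its last nonzero value to $0$. In particular, members of $E_n$ have exactly $n$ points in their support. Undoing the branchings one at a time gives:

**(C)** Let $e\in E$ have support $\beta_0<\dots<\beta_{n-1}$, and for $k\le n$ let $e^{(k)}$ agree with $e$ on $\{\beta_0,\dots,\beta_{k-1}\}$ and be $0$ elsewhere. Then $e^{(k)}\in E$, and $\beta_k\in C_{e^{(k)}}$ if $k<n$.

**Step 4. The thinned family.** Over $E$ we keep only the sets chosen in Step 2; sets that do not meet $K\times E$ are all kept: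
$$\mathcal B'=\{U\in\mathcal B:U\cap(K\times E)=\emptyset\}\cup\bigcup\{\mathcal U(e,\xi):e\in E,\ \xi<\omega_1\}.\tag{1}$$

*Example: the rectangle base.* Let $\mathcal B$ be the base of all $[\sigma]\times N_t$. We may take $\mathcal U(e,\xi,m)=\{[\sigma]\times N_{e|(\gamma_e(\xi)+1)}:\sigma\in2^m,\ \sigma\ne z_{e,\xi}|m\}$. Then $a_U=\gamma_e(\xi)+1$ works, and we may take $\gamma_e(\xi+1)=\gamma_e(\xi)+1$. So $\gamma_e(\xi)=\ell(e)+\xi$ and $C_e=[\ell(e),\omega_1)$, and $E$ is the set of all functions of finite support. The family $\mathcal B'$ consists of all $[\sigma]\times N_t$ with $\operatorname{supp}t$ infinite and, for $e$ of finite support, $\gamma=\ell(e)+\xi$ and $m\ge1$, the rectangles $[\sigma]\times N_{e|(\gamma+1)}$ with $\sigma\in2^m$, $\sigma\ne z_{e,\xi}|m$.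

## 6. The thinned family is still a base

**Lemma 7.** $E$ is closed in $Y$.

*Proof.* Let $y\notin E$. We find a basic neighborhood of $y$ that misses $E$.

Suppose $\operatorname{supp}y$ is infinite. A countably infinite subset of it is bounded in $\omega_1$, so there is $\delta<\omega_1$ such that $\operatorname{supp}y\cap\delta$ is infinite. A member of $N_{y|\delta}$ has infinite support, and members of $E$ have finite support. So $N_{y|\delta}\cap E=\emptyset$.

Suppose $\operatorname{supp}y$ is finite. Then $y\ne0$, because $0\in E$. Let $\gamma=\max\operatorname{supp}y+1$ and $k=|\operatorname{supp}y|$. If there were $e\in E\cap N_{y|\gamma}$, then the first $k$ points of $\operatorname{supp}e$ would be those of $\operatorname{supp}y$, with the same values, so $y=e^{(k)}\in E$ by (C), a contradiction. So $N_{y|\gamma}\cap E=\emptyset$. $\square$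

**Lemma 8.** $\mathcal B'$ is a base of $X$.

*Proof.* Let $(p,y)\in W$ with $W$ open.

If $y\notin E$, then $W\setminus(K\times E)$ is open by Lemma 7 and contains $(p,y)$. Choose $U\in\mathcal B$ with $(p,y)\in U\subseteq W\setminus(K\times E)$. Then $U\in\mathcal B'$ by (1).

Let $y=e\in E$. Choose $m_0<\omega$ and $a<\omega_1$ with $[p|m_0]\times N_{e|a}\subseteq W$. Choose $\xi$ with $\gamma_e(\xi)\ge a$ and $z_{e,\xi}\ne p$; this is possible because $\gamma_e(\xi)\ge\xi$ and each of the two different points $z_e^0,z_e^1$ occurs as $z_{e,\xi}$ for cofinally many $\xi$. Choose $m\ge\max(m_0,1)$ with $p\notin[z_{e,\xi}|m]$. Some $U\in\mathcal U(e,\xi,m)$ contains $(p,e)$. It is contained in $[\sigma]\times N_{e|(\gamma_e(\xi)+1)}$ for some $\sigma\in2^m$, and $p\in[\sigma]$ forces $\sigma=p|m$. Hence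
$$(p,e)\in U\subseteq[p|m]\times N_{e|(\gamma_e(\xi)+1)}\subseteq[p|m_0]\times N_{e|a}\subseteq W .\qquad\square$$

## 7. Infinitely many members over one compact fiber

First we ask which members of $\mathcal B'$ can meet the fiber over $e\in E$: only sets tied to $e$ or to one of its predecessors $e^{(k)}$, and in the second case only from stages before the branching.

**Lemma 9.** Let $e\in E$ have support $\beta_0<\dots<\beta_{n-1}$, and let $U\in\mathcal B'$ meet $K\times\{e\}$. Then $U\in\mathcal U(e^{(k)},\xi)$ for some $k\le n$ and $\xi<\omega_1$, where moreover $\gamma_{e^{(k)}}(\xi)<\beta_k$ if $k<n$.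

*Proof.* Since $U$ meets $K\times E$, by (1) we have $U\in\mathcal U(e^*,\xi)$ for some $e^*\in E$ and some $\xi$. Put $\gamma=\gamma_{e^*}(\xi)\ge\ell(e^*)$. By (B), $U\subseteq K\times N_{e^*|(\gamma+1)}$, and $e\in\pi(U)$, so $e|(\gamma+1)=e^*|(\gamma+1)$. As $\operatorname{supp}e^*\subseteq[0,\gamma]$, we get $\operatorname{supp}e^*=\operatorname{supp}e\cap[0,\gamma]$, and $e,e^*$ agree there. So $e^*=e^{(k)}$ with $k=|\operatorname{supp}e^*|$. If $k<n$, then $\beta_k\notin[0,\gamma]$, that is, $\gamma<\beta_k$. $\square$

**Proposition 10.** No subfamily of $\mathcal B'$ is a locally finite cover of $X$.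

*Proof.* Suppose that $\mathcal L\subseteq\mathcal B'$ is a locally finite cover of $X$.

**Step 5. The recursion.** The purpose is to follow the holes left by $\mathcal L$, branching each time just after the first stage that $\mathcal L$ uses. We choose $e_n\in E_n$ and $\xi_n<\omega_1$, starting with $e_0=0$, such that for every $n$:

1. $\xi_n$ is the least $\xi$ with $\mathcal L\cap\mathcal U(e_n,\xi)\ne\emptyset$;
2. with $\gamma_n:=\gamma_{e_n}(\xi_n+1)\in C_{e_n}$, the function $e_{n+1}$ agrees with $e_n$ on $[0,\gamma_n)$, has $e_{n+1}(\gamma_n)=i_n\ge1$, and is $0$ beyond $\gamma_n$;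
3. $O(e_{n+1})=O_{i_n}\subseteq O(e_n)$, and $O(e_{n+1})\times Y$ is disjoint from every member of $\mathcal L\cap\mathcal U(e_n,\xi_n)$.

Suppose that $e_0,\dots,e_n$ and $\xi_j,\gamma_j$ for $j<n$ have been chosen. By condition 2, $\operatorname{supp}e_n=\{\gamma_0<\dots<\gamma_{n-1}\}$ and $e_n^{(k)}=e_k$ for $k\le n$.

*The cover must use a set tied to $e_n$.* Pick $p\in O(e_n)$ and $U\in\mathcal L$ with $(p,e_n)\in U$. By Lemma 9, $U\in\mathcal U(e_k,\xi)$ for some $k\le n$ and some $\xi$. Suppose $k<n$. Then Lemma 9 also gives $\gamma_{e_k}(\xi)<\gamma_k=\gamma_{e_k}(\xi_k+1)$. As $\gamma_{e_k}$ is strictly increasing, $\xi\le\xi_k$. On the other hand $U\in\mathcal L\cap\mathcal U(e_k,\xi)$, so $\xi\ge\xi_k$ by condition 1. Hence $\xi=\xi_k$, and by condition 3 the set $U$ is disjoint from $O(e_{k+1})\times Y$. But $(p,e_n)\in U$ and $p\in O(e_n)\subseteq O(e_{k+1})$, a contradiction. So $k=n$: some $\mathcal L\cap\mathcal U(e_n,\xi)$ is nonempty, and $\xi_n$ as in condition 1 exists.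

*The next hole.* By (B), all members of $\mathcal L\cap\mathcal U(e_n,\xi_n)$ meet the compact set $K\times\{e_n\}$, so there are only finitely many of them. Put $z=z_{e_n,\xi_n}\in O(e_n)$. By (B), each of them misses $[z|m]\times Y$ for some $m$; taking the largest of these finitely many $m$, we get one $m$ for all. The clopen set $O(e_n)\cap[z|m]$ contains $z$, so it is nonempty and equals $O_{i_n}$ for some $i_n\ge1$. Define $e_{n+1}$ by condition 2. Then $e_{n+1}\in E_{n+1}$, since $\gamma_n\in C_{e_n}$. Its last nonzero value is $i_n$, so $O(e_{n+1})=O_{i_n}$ and condition 3 holds.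

**Step 6. The chosen sets are distinct.** The purpose is to make sure that we really get infinitely many members of $\mathcal L$. For each $n$ pick $U_n\in\mathcal L\cap\mathcal U(e_n,\xi_n)$. Let $j<n$. By (B), $e_j\in\pi(U_j)$, and every element of $\pi(U_n)$ agrees with $e_n$ on $[0,\gamma_{e_n}(\xi_n)]$. Now $\gamma_{e_n}(\xi_n)\ge\ell(e_n)=\gamma_{n-1}+1>\gamma_j$, and $e_n(\gamma_j)=i_j\ne0=e_j(\gamma_j)$. So $e_j\notin\pi(U_n)$, and $U_j\ne U_n$.

**Step 7. They accumulate at one fiber.** The purpose is to find $y$ with $K\times\{y\}$ meeting every $U_n$. The sequence $(\gamma_n)$ is strictly increasing, $\sup_n\gamma_n<\omega_1$, and $e_{n+1}|\gamma_n=e_n|\gamma_n$. Hence the functions $e_n|\gamma_n$ extend one another. Let $y$ extend all of them and be $0$ on $[\sup_n\gamma_n,\omega_1)$. By (A) with $\eta=\xi_n$ and $\xi=\xi_n+1$,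
$$y\in N_{e_n|\gamma_n}\subseteq\pi(U_n)\qquad\text{for all }n.$$
So the compact set $K\times\{y\}$ meets infinitely many members of the locally finite family $\mathcal L$, which is impossible. $\square$

*Proof of Theorem 5.* $X$ is paracompact Hausdorff by Lemma 3. Given any base $\mathcal B$ of $X$, the family $\mathcal B'\subseteq\mathcal B$ is a base by Lemma 8 and has no locally finite subcover by Proposition 10. So no base witnesses base-base paracompactness. $\square$

## 8. Non-scattered factors and larger exponents

We now prove (c)⇒(a) of Theorem 6, in the form: if $K$ is compact Hausdorff and not scattered, $\kappa\ge w(K)$ is infinite and $\mu>\kappa$ is regular, then $K\times Y(\kappa,\mu)$ is not base-base paracompact. This also gives the last sentence of the theorem; its other direction is Proposition 4.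

The plan is that of Sections 5–7. Two things change. The cylinders $[\sigma]$ are no longer available, so we use pairs of open sets from a small base, one with its closure inside the other. And $K$ may have isolated points, so forbidden points are taken in a part of $K$ without isolated points.

Write $Y=Y(\kappa,\mu)$, let $\pi:K\times Y\to Y$ be the projection, and let $\mathcal B$ be any base of $K\times Y$. As $K$ is not scattered, it has a nonempty subspace without isolated points; its closure $P$ has no isolated points either. So $P\subseteq K$ is nonempty and closed, and every nonempty open subset of $P$ is infinite (a finite one would consist of isolated points of $P$). Let $\mathcal G$ be a base of $K$ with $|\mathcal G|\le\kappa$.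

**Step 8. Ladders.** The purpose is to repeat Steps 1 and 2. Enumerate $\{G\in\mathcal G:G\cap P\ne\emptyset\}$ as $\{O_i:1\le i<\kappa\}$, with repetitions allowed. For $e\in Y$ of finite support define $\ell(e)$ and $O(e)$ as in Step 1: $\ell(0)=0$, $O(0)=K$, and otherwise $\ell(e)=\max\operatorname{supp}e+1$, $O(e)=O_{e(\max\operatorname{supp}e)}$. Then $O(e)\cap P$ is a nonempty open subset of $P$; choose distinct $z_e^0,z_e^1$ in it, and let $z_{e,\xi}=z_e^{\,n\bmod2}$ for $\xi=\lambda+n<\mu$, with $\lambda$ limit or $0$ and $n<\omega$.

By recursion on $\xi<\mu$ choose $\gamma_e(\xi)<\mu$ and $\mathcal U(e,\xi)\subseteq\mathcal B$ with $|\mathcal U(e,\xi)|\le\kappa$: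

- $\gamma_e(0)=\ell(e)$.
- Let $\gamma=\gamma_e(\xi)$. For each pair $(G,H)\in\mathcal G^2$ with $\overline G\subseteq H$ and $z_{e,\xi}\notin\overline H$, choose a finite $\mathcal U(e,\xi,G,H)\subseteq\mathcal B$ covering $\overline G\times\{e\}$, whose members meet $K\times\{e\}$ and are contained in $H\times N_{e|(\gamma+1)}$. For this, choose for each $p\in\overline G$ some $U\in\mathcal B$ with $(p,e)\in U\subseteq H\times N_{e|(\gamma+1)}$, and use compactness of $\overline G$. Let $\mathcal U(e,\xi)$ be the union of these families. There are at most $\kappa$ pairs, so $|\mathcal U(e,\xi)|\le\kappa$.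
- Each $U\in\mathcal U(e,\xi)$ contains some $(p,e)$, so $\{p\}\times N_{e|a_U}\subseteq U$ for some $a_U<\mu$. Since $\mu>\kappa$ is regular, there is $\gamma_e(\xi+1)<\mu$ greater than $\gamma_e(\xi)$ and at least all these $a_U$.
- $\gamma_e(\xi)=\sup_{\eta<\xi}\gamma_e(\eta)$ for limit $\xi<\mu$; this is below $\mu$ by regularity.

Let $C_e=\{\gamma_e(\xi):\xi<\mu\}\subseteq[\ell(e),\mu)$. Again $\gamma_e$ is strictly increasing and $\gamma_e(\xi)\ge\xi$.

**(A$'$)** If $\eta<\xi$ and $U\in\mathcal U(e,\eta)$, then $N_{e|\gamma_e(\xi)}\subseteq\pi(U)$, because $\gamma_e(\xi)\ge\gamma_e(\eta+1)\ge a_U$.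

**(B$'$)** If $U\in\mathcal U(e,\xi)$, then $U\subseteq K\times N_{e|(\gamma_e(\xi)+1)}$, $e\in\pi(U)$, and $U\cap(G'\times Y)=\emptyset$ for some open $G'\ni z_{e,\xi}$. Indeed, if $U\in\mathcal U(e,\xi,G,H)$, then $G'=K\setminus\overline H$ works.

**Step 9. Branch set and thinned family.** The purpose is to repeat Steps 3 and 4. Let $E_0=\{0\}$, and let $E_{n+1}$ be the set of all $e'$ that agree with some $e\in E_n$ on $[0,\gamma)$ for some $\gamma\in C_e$, have $e'(\gamma)=i$ for some $1\le i<\kappa$, and are $0$ on $(\gamma,\mu)$. Let $E=\bigcup_nE_n$. Since $\gamma\ge\ell(e)$, the support of $e'$ is $\operatorname{supp}e\cup\{\gamma\}$ with maximum $\gamma$, and $e$ arises from $e'$ by changing the last nonzero value to $0$. So (C) holds word for word, with $e^{(k)}$ defined as there. Let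
$$\mathcal B'=\{U\in\mathcal B:U\cap(K\times E)=\emptyset\}\cup\bigcup\{\mathcal U(e,\xi):e\in E,\ \xi<\mu\}.\tag{2}$$

**Lemma 11.** $E$ is closed in $Y$, and $\mathcal B'$ is a base of $K\times Y$.

*Proof.* Let $y\notin E$. If $\operatorname{supp}y$ is infinite, take a countably infinite subset of it; as $\mu$ is regular and uncountable, this subset is bounded by some $\delta<\mu$, and no element of $N_{y|\delta}$ has finite support, so $N_{y|\delta}\cap E=\emptyset$. If $\operatorname{supp}y$ is finite, then $y\ne0$; put $\gamma=\max\operatorname{supp}y+1$ and $k=|\operatorname{supp}y|$. An $e\in E\cap N_{y|\gamma}$ would give $y=e^{(k)}\in E$ by (C). So $N_{y|\gamma}\cap E=\emptyset$, and $E$ is closed.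

Let $(p,y)\in W$ with $W$ open. If $y\notin E$, choose $U\in\mathcal B$ with $(p,y)\in U\subseteq W\setminus(K\times E)$; then $U\in\mathcal B'$. Let $y=e\in E$. Choose an open $H'\ni p$ and $a<\mu$ with $H'\times N_{e|a}\subseteq W$. Choose $\xi$ with $\gamma_e(\xi)\ge a$ and $z_{e,\xi}\ne p$, which is possible since both $z_e^0$ and $z_e^1$ occur cofinally often. As $K$ is regular and $\mathcal G$ is a base, there is $H\in\mathcal G$ with $p\in H\subseteq H'$ and $z_{e,\xi}\notin\overline H$, and then $G\in\mathcal G$ with $p\in G\subseteq\overline G\subseteq H$. Some $U\in\mathcal U(e,\xi,G,H)$ contains $(p,e)$, and $U\subseteq H\times N_{e|(\gamma_e(\xi)+1)}\subseteq H'\times N_{e|a}\subseteq W$. $\square$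

**Lemma 12.** Let $e\in E$ have support $\beta_0<\dots<\beta_{n-1}$, and let $U\in\mathcal B'$ meet $K\times\{e\}$. Then $U\in\mathcal U(e^{(k)},\xi)$ for some $k\le n$ and $\xi<\mu$, where moreover $\gamma_{e^{(k)}}(\xi)<\beta_k$ if $k<n$.

*Proof.* By (2), $U\in\mathcal U(e^*,\xi)$ for some $e^*\in E$ and $\xi<\mu$. Put $\gamma=\gamma_{e^*}(\xi)\ge\ell(e^*)$. By (B$'$), $e|(\gamma+1)=e^*|(\gamma+1)$. Since $\operatorname{supp}e^*\subseteq[0,\gamma]$, we have $\operatorname{supp}e^*=\operatorname{supp}e\cap[0,\gamma]$ and $e,e^*$ agree there, so $e^*=e^{(k)}$ with $k=|\operatorname{supp}e^*|$. If $k<n$, then $\beta_k>\gamma$. $\square$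

**Step 10. No locally finite subcover.** The purpose is to repeat Steps 5–7. Suppose that $\mathcal L\subseteq\mathcal B'$ is a locally finite cover of $K\times Y$. We choose $e_n\in E_n$ and $\xi_n<\mu$ with $e_0=0$ so that conditions 1–3 of Step 5 hold, now for the present $\mathcal U(e,\xi)$, $\gamma_e$ and $O_i$.

Let $e_0,\dots,e_n$ and $\xi_j,\gamma_j$ for $j<n$ be chosen. Then $\operatorname{supp}e_n=\{\gamma_0<\dots<\gamma_{n-1}\}$ and $e_n^{(k)}=e_k$ for $k\le n$. Pick $p\in O(e_n)$ and $U\in\mathcal L$ with $(p,e_n)\in U$. By Lemma 12, $U\in\mathcal U(e_k,\xi)$ with $k\le n$. If $k<n$, then $\gamma_{e_k}(\xi)<\gamma_k=\gamma_{e_k}(\xi_k+1)$, so $\xi\le\xi_k$, and $\xi=\xi_k$ by condition 1; by condition 3, $U$ is disjoint from $O(e_{k+1})\times Y$, contradicting $p\in O(e_n)\subseteq O(e_{k+1})$. So $k=n$, and $\xi_n$ exists.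

The members of $\mathcal L\cap\mathcal U(e_n,\xi_n)$ meet the compact set $K\times\{e_n\}$, so there are finitely many. Let $z=z_{e_n,\xi_n}\in O(e_n)\cap P$. By (B$'$) each such $U$ misses $G'_U\times Y$ for some open $G'_U\ni z$. Choose $O\in\mathcal G$ with $z\in O\subseteq O(e_n)\cap\bigcap_UG'_U$. It meets $P$, since $z\in P$; so $O=O_{i_n}$ for some $i_n\ge1$. Define $e_{n+1}$ by condition 2. Then $e_{n+1}\in E_{n+1}$, $O(e_{n+1})=O_{i_n}$, and condition 3 holds.

Now pick $U_n\in\mathcal L\cap\mathcal U(e_n,\xi_n)$ for each $n$. For $j<n$, $e_j\in\pi(U_j)$ by (B$'$). Every element of $\pi(U_n)$ agrees with $e_n$ on $[0,\gamma_{e_n}(\xi_n)]$, and $\gamma_{e_n}(\xi_n)\ge\ell(e_n)=\gamma_{n-1}+1>\gamma_j$ while $e_n(\gamma_j)=i_j\ne0=e_j(\gamma_j)$; so $e_j\notin\pi(U_n)$, and $U_j\ne U_n$. Since $\mu$ is regular and uncountable, $\sup_n\gamma_n<\mu$, and as $e_{n+1}|\gamma_n=e_n|\gamma_n$, there is $y\in Y$ with $y|\gamma_n=e_n|\gamma_n$ for all $n$. By (A$'$), $y\in N_{e_n|\gamma_n}\subseteq\pi(U_n)$ for all $n$. So the compact set $K\times\{y\}$ meets infinitely many members of $\mathcal L$, a contradiction.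

Hence $\mathcal B'\subseteq\mathcal B$ is a base without a locally finite subcover. As $\mathcal B$ was arbitrary, $K\times Y(\kappa,\mu)$ is not base-base paracompact. This completes the proof of Theorem 6. $\square$

## 9. Perfect preimages, $D$-spaces, and the Cantor cube

**Corollary 13.** Base-base paracompactness is not preserved by products with compact metrizable spaces, nor by perfect preimages.

*Proof.* $Y(\omega,\omega_1)$ is base-base paracompact by Proposition 2 (or by Theorem 6 with $K$ a point), and its product $X$ with the Cantor set is not, by Theorem 5. The projection $X\to Y(\omega,\omega_1)$ is continuous and onto with compact fibers, and it is closed by the tube lemma, so it is perfect. $\square$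

**Corollary 14.** The space $X=K\times Y$ of Theorem 5 is a paracompact $D$-space that is not base-base paracompact. Hence the implication "base-base paracompact $\Rightarrow$ $D$" is not reversible among paracompact spaces.

*Proof.* Let $x\mapsto G(x)$ be a neighborhood assignment on $X$. Call $t\in\omega^{<\omega_1}$ good if some finite $D_t\subseteq K\times N_t$ satisfies $\bigcup_{x\in D_t}G(x)\supseteq K\times N_t$. Every $y$ has a good restriction: by compactness there is a finite $F\subseteq K\times\{y\}$ with $K\times\{y\}\subseteq\bigcup_{x\in F}G(x)$, and the tube lemma gives $\alpha<\omega_1$ with $K\times N_{y|\alpha}\subseteq\bigcup_{x\in F}G(x)$; also $F\subseteq K\times N_{y|\alpha}$. Let $A$ be the set of $\subset$-minimal good $t$. Each $y$ extends exactly one $t\in A$, so the sets $K\times N_t$ $(t\in A)$ form a clopen partition of $X$. Put $D=\bigcup_{t\in A}D_t$. Each part $K\times N_t$ contains only finitely many points of $D$, so $D$ is closed and discrete. Moreover $\bigcup_{x\in D}G(x)\supseteq\bigcup_{t\in A}K\times N_t=X$. $\square$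

**Corollary 15.** If $\kappa<\mu$ with $\kappa$ infinite and $\mu$ regular, then $Y(\kappa,\mu)\cong Y(2,\mu)$. In particular the space of Theorem 5 is homeomorphic to $2^\omega\times(2^{\omega_1})_\delta$, the product of the Cantor set with the $G_\delta$-modification of the Cantor cube $2^{\omega_1}$.

*Proof.* The ordinals $\kappa\cdot\alpha$ with $\alpha<\mu$ are below $\mu$, since $|\kappa\cdot\alpha|\le\kappa\cdot|\alpha|<\mu$. They are cofinal in $\mu$, since $\kappa\cdot\alpha\ge\alpha$. The blocks $[\kappa\cdot\alpha,\kappa\cdot\alpha+\kappa)$, $\alpha<\mu$, partition $\mu$. Let $\theta\in\{2,\kappa\}$. Reading $x\in\theta^\mu$ block by block, and identifying the functions from a block to $\theta$ with the elements of the cardinal $\theta^\kappa$, gives a bijection $Y(\theta,\mu)\to Y(\theta^\kappa,\mu)$. It maps the sets $N_t$ with $\operatorname{dom}t=\kappa\cdot\alpha$ exactly to the sets $N_s$ with $\operatorname{dom}s=\alpha$. By cofinality the former are a base of $Y(\theta,\mu)$: if $y\in N_t$ and $\operatorname{dom}t\le\kappa\cdot\alpha$, then $y\in N_{y|\kappa\cdot\alpha}\subseteq N_t$. So the bijection is a homeomorphism.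 Thus $Y(2,\mu)\cong Y(2^\kappa,\mu)$ and $Y(\kappa,\mu)\cong Y(\kappa^\kappa,\mu)$, and $\kappa^\kappa=2^\kappa$.

For the last statement take $\kappa=\omega$ and $\mu=\omega_1$. It remains to see that $Y(2,\omega_1)=(2^{\omega_1})_\delta$. The $G_\delta$-modification has as a base the countable intersections of basic clopen sets of the cube, that is, the sets $\{x:x|A=s\}$ with $A\subseteq\omega_1$ countable and $s\in2^A$. Each $N_t$ is of this form. Conversely, if $A\subseteq\alpha<\omega_1$, then $\{x:x|A=s\}$ is the union of the $N_t$ with $t\in2^\alpha$ and $t|A=s$. So the two topologies coincide. $\square$
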